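\title{Two likelihood maxima in one region of the real Grassmannian}

\begin{abstract}
The squared Pl\"ucker coordinates, normalized to sum to one, turn the real Grassmannian $\mathbf{Gr}_{\mathbb R}(d,n)$ into a statistical model. For positive data the log-likelihood function attains a maximum on each connected component of the set where all Pl\"ucker coordinates are nonzero. It has been conjectured that for admissible data these maxima are the only real critical points. We show that this holds if and only if $\min(d,n-d)\le 2$. For $3\le d\le n-3$ there is a nonempty open set of data on which both conjectured equalities fail by at least $2^{n-1}$. The counterexample is found by zooming in on a rank-one matrix in the chart of $\mathbf{Gr}(3,6)$, where the determinant degenerates to an indefinite quadratic form. For $\min(d,n-d)\le2$ a concavity argument gives exactly one real critical point per region, for all positive data.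
\end{abstract}

\section{The problem and the result}\label{sec:intro}

\subsection{The squared Grassmannian}
Let $1\le d<n$, $[n]=\{1,\dots,n\}$ and $m=\binom nd$. We represent points of the Grassmannian $\mathbf{Gr}(d,n)$ in the affine chart $[\,I_d\mid A\,]$, where $A=(a_{ij})$ is a $d\times(n-d)$ matrix. For a $d$-subset $I\subseteq[n]$ let $p_I(A)$ be the $d\times d$ minor of $[\,I_d\mid A\,]$ on the columns $I$. These are the Pl\"ucker coordinates, normalized by $p_{[d]}=1$. Expanding along the unit columns shows that $p_I(A)$ equals, up to a sign that depends only on $I$, the minor of $A$ with rows $[d]\setminus I$ and columns $\{j-d: j\in I,\ j>d\}$. So, up to fixed signs, the Pl\"ucker coordinates are the minors of $A$ of all sizes, each occurring once, the empty minor being $1=p_{[d]}$. Put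
\[
S(A)=\sum_I p_I(A)^2=\det(I_d+AA^T),\qquad q_I(A)=\frac{p_I(A)^2}{S(A)},
\]
where the second formula for $S$ is the Cauchy--Binet formula.

The \emph{squared Grassmannian} $s\mathbf{Gr}(d,n)$ is the image of $\mathbf{Gr}(d,n)$ under $p\mapsto(p_I^2)_I$. For real $A$ the numbers $q_I(A)$ form a probability distribution on the $d$-subsets of $[n]$, so $s\mathbf{Gr}(d,n)$ is a statistical model. If the subset $I$ has been observed $u_I$ times, one looks for the distribution in the model that best explains the data $u=(u_I)\in\mathbb R^m_{>0}$, that is, for the maximum of the log-likelihood function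
\[
L_u(q)=\sum_I u_I\log q_I-|u|\log\Big(\sum_I q_I\Big),\qquad |u|=\sum_I u_I .
\]
The \emph{ML degree} of $s\mathbf{Gr}(d,n)$ is the number of complex critical points of $L_u$, for generic $u$, on the open subset of $s\mathbf{Gr}(d,n)$ where all $q_I$ and $\sum_I q_I$ are nonzero. We work with the pullback of $L_u$ to the chart, the \emph{parametric log-likelihood}
\[
\ell_u(A)=\sum_I u_I\log p_I(A)^2-|u|\log S(A)=\sum_I u_I\log q_I(A).
\]
Its gradient $\sum_I u_I\,(2\nabla p_I/p_I-\nabla S/S)$ is a rational function of $A$. The \emph{(complex) critical points} of $\ell_u$ are the zeros of this gradient at complex matrices $A$ with all $p_I(A)\ne0$ and $S(A)\neq0$. The \emph{real critical points} are those with $A$ real, and the \emph{local maxima} are the real critical points that are local maxima of $\ell_u$ on the real chart. A data vector $u\in\mathbb R^m_{>0}$ is \emph{admissible} if the number of complex critical points equals its generic (maximal finite) value and the Hessian of $\ell_u$ is nonsingular at every critical point. Lemma~\ref{lem:admissible} makes the generic value precise and shows that almost every $u$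 is admissible.

Let $\mathbf{Gr}_{\mathbb R}(d,n)^\circ$ be the open subset of the real Grassmannian where all Pl\"ucker coordinates are nonzero. It lies in the chart and is the set of real $d\times(n-d)$ matrices all of whose minors are nonzero. Its connected components are called \emph{regions}. Let $\mathrm{sgn}(\mathbf{Gr}_{\mathbb R}(d,n))$ be the set of sign vectors $(\operatorname{sign}p_I)_I$, normalized by $p_{[d]}=1$, that are realized by points of $\mathbf{Gr}_{\mathbb R}(d,n)^\circ$. The sign vector is constant on each region, and $\ell_u$ attains a maximum on each region (Lemma~\ref{lem:compact}). Hence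
\begin{equation}\label{eq:chain}
\begin{aligned}
\#\,\mathrm{sgn}(\mathbf{Gr}_{\mathbb R}(d,n))&\le\#\{\text{regions}\}\le\#\{\text{local maxima}\}\\
&\le\#\{\text{real critical points}\}.
\end{aligned}
\end{equation}

\subsection{The conjecture}
The last two inequalities in \eqref{eq:chain} are both equalities exactly when each region contains a single real critical point. This is what happens in the simplest case.

\begin{example}\label{ex:d1}
Let $d=1$. The Pl\"ucker coordinates are $1,a_1,\dots,a_{n-1}$, with weights $u_0,u_1,\dots,u_{n-1}$, and the regions are the $2^{n-1}$ open orthants. The equation $\partial\ell_u/\partial a_i=2u_i/a_i-2|u|a_i/S=0$ reads $u_i=|u|a_i^2/S$ for $i\ge1$. Summing over $i$ gives $|u|-u_0=|u|(S-1)/S$, that is, $u_0=|u|/S$. Hence $a_i^2=u_i/u_0$ at a critical point, and no two critical points have the same sign vector.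
\end{example}

For $d=2$ it is known that the number of regions and the number of complex critical points of $\ell_u$ both equal $2^{n-2}(n-1)!$, so that all quantities in \eqref{eq:chain} equal this number; the ML degree of $s\mathbf{Gr}(2,n)$ is $(n-1)!/2$, all critical points of $L_u$ are real and positive, and each is a local maximum. For $(d,n)=(3,6)$ the numerical evidence is as follows. There are $17664$ complex critical points. For data with entries sampled uniformly at random from $\{1,\dots,1000\}$, $11904$ of them were found to be real, all of them local maxima, and computations indicate that exactly $11904$ sign vectors arise on $\mathbf{Gr}_{\mathbb R}(3,6)$. The problem posed in \cite{slides} is to decide whether this pattern persists.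

\begin{quote}
\textbf{Conjecture.} For every admissible data vector $u$,
\[
\#\{\text{regions}\}=\#\{\text{local maxima}\}=\#\{\text{real critical points}\}.
\]
\end{quote}

The conjecture is false, already for $(d,n)=(3,6)$.

\begin{theorem}\label{thm:main}
Let $1\le d<n$.
\begin{enumerate}
\item[(a)] If $3\le d\le n-3$, there is a nonempty open set $\mathcal U\subset\mathbb R^{m}_{>0}$ such that every admissible $u\in\mathcal U$ satisfies
\begin{align*}
\#\{\text{local maxima}\}&\ge\#\{\text{regions}\}+2^{n-1},\\
\#\{\text{real critical points}\}&\ge\#\{\text{local maxima}\}+2^{n-1}.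
\end{align*}
Almost every $u\in\mathcal U$ is admissible. So both conjectured equalities fail, on a set of data of positive measure.
\item[(b)] If $\min(d,n-d)\le2$, then for every $u\in\mathbb R^m_{>0}$ each realizable normalized sign vector is realized on exactly one region, and each region contains exactly one real critical point, its global maximum. So all four quantities in \eqref{eq:chain} are equal.
\end{enumerate}
Hence, for given $(d,n)$, the conjecture holds if and only if $\min(d,n-d)\le2$.
\end{theorem}

\subsection{The idea}
A single critical point per region is what concavity would give, and part~(b) is proved by finding coordinates in which a concave function appears (Section~\ref{sec:concave}). To disprove the conjecture we need a place where concavity fails and where $\ell_u$ can still be controlled on a whole region. We take $A$ of size $3\times3$ and put almost all the weight, almost evenly, on the coordinate $1$ and the nine entries $a_{ij}$. This forces every point of high likelihood with positive entries to be close to the all-ones matrix $E$. At $A=E+\varepsilon X$ the $2\times2$ minors are, to leading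 order, linear forms in $X$, and the logarithm of a linear form is concave. The determinant, however, is to leading order a quadratic form of signature $(2,2)$, and its logarithm is not concave. A small weight on the determinant and a small tilt of the large weights produce a valley that cuts one region into two parts, each containing a point higher than every point of the valley floor. Section~\ref{sec:barrier} shows this picture in a plane and deduces part~(a) from the existence of such a valley. Sections~\ref{sec:zoom} and~\ref{sec:36} construct the valley for $\mathbf{Gr}(3,6)$, and Section~\ref{sec:lift} carries it to larger Grassmannians.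

Throughout, $\langle X,Y\rangle=\operatorname{tr}(X^TY)$ and $\|X\|^2=\langle X,X\rangle$ for real matrices, and $C$ denotes a constant that may change from line to line.

\section{The log-likelihood on a region}\label{sec:basic}

On $\mathbf{Gr}_{\mathbb R}(d,n)^\circ$ we have $0<q_I\le1$, so $\log q_I\le0$ for all $I$. The formula $\ell_u=\sum_Iu_I\log q_I$ makes sense there for every $u\in\mathbb R^m_{\ge0}$. It is linear in $u$, and
\begin{equation}\label{eq:mono}
u\ge\omega\ge0\ \text{ coordinatewise}\quad\Longrightarrow\quad \ell_u\le\ell_\omega\le0\ \text{ on }\mathbf{Gr}_{\mathbb R}(d,n)^\circ .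
\end{equation}
This monotonicity will let us construct the counterexample with some weights equal to zero and make them positive afterwards. Positive weights are needed for the following lemma, which says that $\ell_u$ tends to $-\infty$ at the boundary of a region and at infinity.

\begin{lemma}\label{lem:compact}
Let $u\in\mathbb R^m_{>0}$, let $R$ be a region and $c\in\mathbb R$. Then $\{A\in R:\ell_u(A)\ge c\}$ is compact. In particular $\ell_u$ attains a maximum on $R$.
\end{lemma}

\begin{proof}
All terms of $\ell_u$ are $\le0$, so $\ell_u(A)\ge c$ implies $u_I\log q_I(A)\ge c$ for each $I$. Thus the set in question lies in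
$\mathcal K=\{A\text{ real}: q_I(A)\ge e^{c/u_I}\text{ for all }I\}$.
The set $\mathcal K$ is closed in the space of real matrices, it is bounded because $a_{ij}^2\le S=1/q_{[d]}$, and it is contained in $\mathbf{Gr}_{\mathbb R}(d,n)^\circ$. A region is closed in $\mathbf{Gr}_{\mathbb R}(d,n)^\circ$, so $\{A\in R:\ell_u\ge c\}$ is a closed subset of the compact set $\mathcal K$.
\end{proof}

The counterexample will come as an open set of data, so we need to know that every open set contains admissible vectors.

\begin{lemma}\label{lem:admissible}
There are a nonempty Zariski open set $\mathcal O\subset\mathbb C^m$ and an integer $\delta$ such that for $u\in\mathcal O$ the function $\ell_u$ has exactly $\delta$ complex critical points, all with nonsingular Hessian. No $u$ has a finite number of critical points larger than $\delta$. Every $u\in\mathcal O\cap\mathbb R^m_{>0}$ is admissible, and almost every $u\in\mathbb R^m_{>0}$ lies in $\mathcal O$.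
\end{lemma}

\begin{proof}
Let $r=d(n-d)$ and $\mathcal X=\{A\in\mathbb C^r:\text{all }p_I\ne0,\ S\neq0\}$, a nonempty Zariski open subset of $\mathbb C^r$. We collect the critical points for all data in the incidence variety
\[
\mathcal W=\{(A,u)\in\mathcal X\times\mathbb C^m:\Phi(A,u)=0\},\qquad \Phi(A,u)=\sum_Iu_I\nabla\log q_I(A),
\]
whose projection $\mathrm{pr}:\mathcal W\to\mathbb C^m$ has the critical points of $\ell_u$ as its fiber over $u$.

For fixed $A$ the linear map $u\mapsto\Phi(A,u)$ is onto $\mathbb C^r$. Indeed, if $p_I=\pm a_{ij}$, then $\nabla\log q_I-\nabla\log q_{[d]}=\nabla\log a_{ij}^2=2e_{ij}/a_{ij}$, where $e_{ij}$ is the matrix unit, and these vectors span $\mathbb C^r$. So $\mathcal W$ is the kernel of a surjective map of vector bundles over $\mathcal X$. It is a vector bundle of rank $m-r$, hence smooth and irreducible of dimension $m$. By Lemma~\ref{lem:compact} the image of $\mathrm{pr}$ contains $\mathbb R^m_{>0}$, which is Zariski dense in $\mathbb C^m$, so $\mathrm{pr}$ is dominant.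

We use two textbook facts about a dominant morphism of smooth irreducible complex varieties. By generic smoothness, its differential is surjective at all points over some nonempty Zariski open subset of the target. If the dimensions are equal, it is finite, hence proper with finite fibers, over some nonempty Zariski open subset. Let $\mathcal O$ be the intersection of these two open sets for $\mathrm{pr}$. Over $\mathcal O$ the map $\mathrm{pr}$ is a proper local biholomorphism, hence a finite covering, and $\mathcal O$ is connected. So the fibers over $\mathcal O$ have a constant number $\delta$ of points; this is the generic number of critical points. Suppose a fiber $\mathrm{pr}^{-1}(u)$ is finite with $\delta'$ points. A holomorphic map between manifolds of the same dimension is open at a point that is isolated in its fiber, so $\delta'$ disjoint neighborhoods of these points have images containing a common neighborhood of $u$. This neighborhood meets $\mathcal O$, so $\delta'\le\delta$.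

Since $\Phi$ is a submersion, the tangent space of $\mathcal W$ at $(A,u)$ is
\[
\ker d\Phi=\{(\dot A,\dot u):\operatorname{Hess}\ell_u(A)\,\dot A+\Phi(A,\dot u)=0\}.
\]
The kernel of $d\,\mathrm{pr}$ consists of its elements with $\dot u=0$, so it is the kernel of $\operatorname{Hess}\ell_u(A)$. Over $\mathcal O$ the differential $d\,\mathrm{pr}$ is bijective, so all Hessians are nonsingular. Finally, the complement of $\mathcal O$ lies in the zero set of a nonzero polynomial, whose real points have measure zero in $\mathbb R^m$.
\end{proof}

Between two peaks of a connected landscape there is a pass. For admissible data Morse theory makes this precise, so that extra maxima force extra critical points that are not maxima.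

\begin{lemma}\label{lem:morse}
For admissible $u$,
\[
\#\{\text{real critical points}\}\ge2\,\#\{\text{local maxima}\}-\#\{\text{regions}\}.
\]
\end{lemma}

\begin{proof}
Recall \cite[Theorem~3.5]{milnor}: if a smooth function on a manifold has only nondegenerate critical points and compact sublevel sets, then the manifold has the homotopy type of a CW complex with one cell of dimension $\lambda$ for each critical point of index $\lambda$, the index being the number of negative eigenvalues of the Hessian. Apply this to $-\ell_u$ on a region $R$; the hypotheses hold by admissibility and Lemma~\ref{lem:compact}. A nondegenerate critical point is a local maximum of $\ell_u$ exactly when it has index $0$ for $-\ell_u$. If $R$ contains $c_0$ local maxima, the complex has $c_0$ vertices. It is connected, so its $1$-skeleton is a connected graph and has at least $c_0-1$ edges. Thus $R$ contains at least $c_0+(c_0-1)$ critical points. All counts are finite by \eqref{eq:chain} and admissibility, and we sum over the regions.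
\end{proof}

\section{Concavity when $\min(d,n-d)\le2$}\label{sec:concave}

We prove Theorem~\ref{thm:main}(b). Fix $u\in\mathbb R^m_{>0}$. It suffices to prove:
\begin{quote}
$(\ast)$ two real critical points with the same normalized sign vector are equal.
\end{quote}
Indeed, by Lemma~\ref{lem:compact} every region contains a point where $\ell_u$ attains its maximum on the region, and this point is a real critical point. By $(\ast)$, two different regions cannot have the same sign vector, and a region cannot contain a second critical point.

The matrices $A$ and $A^T$ have the same minors. So $A\mapsto A^T$ identifies the problem for $(d,n)$ with the problem for $(n-d,n)$ with relabeled data, including regions, critical points and, up to fixed signs, sign vectors. We may therefore assume $d\in\{1,2\}$. The case $d=1$ is Example~\ref{ex:d1}. Let $d=2$.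

The chart coordinates do not exhibit any concavity: already for $(d,n)=(1,2)$ the second derivative of $u_1\log a^2-|u|\log(1+a^2)$ is asymptotic to $2u_0/a^2>0$ for large $a$. We therefore leave the chart and use the freedom in choosing a basis of the row space. For $V=(v_1,\dots,v_n)\in\mathbb R^{2\times n}$ with all $\det(v_i,v_j)\neq0$ put
\[
\mathcal L(V)=\sum_{i<j}u_{ij}\log\det(v_i,v_j)^2-|u|\log\det(VV^T).
\]
Replacing $V$ by $gV$ with $g\in GL_2(\mathbb R)$ adds $|u|\log(\det g)^2$ to both terms, so $\mathcal L$ is invariant, and $\mathcal L([I_2\mid A])=\ell_u(A)$. Hence $\mathcal L$ is the composition of $\ell_u$ with the submersion that sends $V$ to the matrix $A$ with $(v_1,v_2)^{-1}V=[I_2\mid A]$, and the critical points of $\mathcal L$ are the $GL_2(\mathbb R)$-orbits of the real critical points of $\ell_u$.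

The term that couples all the vectors is $\log\det(VV^T)$. Its derivative is simplest where $VV^T=I_2$, and each orbit contains such a point, namely $(VV^T)^{-1/2}V$. At such a point the derivative of $\log\det(VV^T)$ along a curve is the trace of the derivative of $VV^T=\sum_iv_iv_i^T$. So let $V$ be a critical point with $VV^T=I_2$, and write $v_i=c_i(\cos\theta_i,\sin\theta_i)^T$ with $c_i>0$, so that $\det(v_i,v_j)=c_ic_j\sin(\theta_j-\theta_i)$. We move one vector at a time.

\emph{Lengths.} Replace $v_i$ by $e^sv_i$. At $s=0$ the derivative of the first sum is $2\sum_{j\ne i}u_{ij}$, and the derivative of $\log\det(VV^T)$ is $\operatorname{tr}(2v_iv_i^T)=2c_i^2$. Hence $c_i^2=|u|^{-1}\sum_{j\neq i}u_{ij}$ is determined by $u$.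

\emph{Angles.} Rotate $v_i$ by the angle $s$, and let $v_i^\perp$ be $v_i$ rotated by $\pi/2$. At $s=0$ the derivative of $\log\det(VV^T)$ is $\operatorname{tr}(v_i^\perp v_i^T+v_i(v_i^\perp)^T)=0$. So only the first sum contributes, and $\theta=(\theta_1,\dots,\theta_n)$ is a critical point of
\[
G(\theta)=\sum_{i<j}u_{ij}\log\sin^2(\theta_j-\theta_i).
\]
Since $(\log\sin^2x)''=-2/\sin^2x$, the function $G$ is concave on every convex set on which it is defined. It remains to place two critical points with the same sign vector in one such set.

Let $V,V'$ be critical points with $VV^T=V'V'^T=I_2$ and the same normalized sign vector, with angles $\theta,\theta'$. Multiplication by $O(2)$ preserves the normalization and the point of the Grassmannian. After a reflection, $\det(v_1,v_2)>0$ and $\det(v_1',v_2')>0$; since $p_{ij}=\det(v_i,v_j)/\det(v_1,v_2)$, we then have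
\begin{equation}\label{eq:samesign}
\operatorname{sign}\sin(\theta_j-\theta_i)=\operatorname{sign}\sin(\theta'_j-\theta'_i)\ne0\qquad(i<j).
\end{equation}
After a rotation, $\theta_1=\theta_1'=0$. By \eqref{eq:samesign} with $i=1$ we can choose, for each $j\ge2$, both $\theta_j,\theta_j'$ in $(0,\pi)$ or both in $(-\pi,0)$. We claim that for all $i<j$ the differences $\theta_j-\theta_i$ and $\theta'_j-\theta'_i$ lie in a common interval $(\nu\pi,(\nu+1)\pi)$, $\nu\in\mathbb Z$. For $i=1$ this is the choice just made. For $2\le i<j$ both differences lie in $(-\pi,\pi)$ if $\theta_i,\theta_j$ have the same sign, both in $(0,2\pi)$ if $\theta_i<0<\theta_j$, and both in $(-2\pi,0)$ if $\theta_j<0<\theta_i$. On the two halves of each of these intervals the sine has opposite signs, so \eqref{eq:samesign} puts both differences in the same half.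

Let $\xi=\theta'-\theta$. By the claim, no sine vanishes on the segment $\theta+s\xi$, $0\le s\le1$, so $\psi(s)=G(\theta+s\xi)$ is smooth on $[0,1]$, with
\[
\psi''(s)=-2\sum_{i<j}\frac{u_{ij}(\xi_j-\xi_i)^2}{\sin^2(\theta_j-\theta_i+s(\xi_j-\xi_i))}.
\]
Both endpoints are critical points of $G$, so $\psi'(0)=\psi'(1)=0$. As $\psi''\le0$, this forces $\psi''=0$, and since all $u_{ij}>0$, all $\xi_i$ are equal. With $\xi_1=0$ we get $\theta=\theta'$. The lengths agree as well, so $V=V'$. This proves $(\ast)$ and Theorem~\ref{thm:main}(b). Admissibility was not used. \qed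

\section{Barriers}\label{sec:barrier}

\subsection{A model in the plane}\label{sub:model}
The mechanism behind part~(a) is visible in two variables. Use polar coordinates $(\alpha,\beta)=(\rho\cos\theta,\rho\sin\theta)$ and consider, on the sector $\Sigma=\{\rho>0,\ |\theta|<\pi/6\}$, the function
\begin{equation}\label{eq:f}
f(\alpha,\beta)=-22\rho^2-12\alpha+2\log(3\rho^2).
\end{equation}
The constants are those that will arise in Section~\ref{sec:zoom}. Without the linear term, $f$ is invariant under rotation and its maxima fill the circle $\rho^2=1/11$; no concave function behaves like this. The term $-12\alpha=-12\rho\cos\theta$ tilts the picture so that on each circle around the origin the direction $\theta=0$ is the lowest.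

On the axis $\beta=0$ of the sector, $f$ equals
\[
\varphi(\alpha)=-22\alpha^2-12\alpha+2\log(3\alpha^2),\qquad \alpha>0 .
\]
This function is strictly concave, and $\varphi'(\alpha)=-44\alpha-12+4/\alpha$ vanishes at the positive root $\rho_*=(\sqrt{53}-3)/22$ of $11\alpha^2+3\alpha-1=0$. So $\varphi\le\varphi(\rho_*)$. Put $z_\theta=(\rho_*\cos\theta,\rho_*\sin\theta)$ and fix, once and for all, an angle $\theta_1\in(0,\pi/6)$. Then
\begin{equation}\label{eq:gap}
f(z_{\pm\theta_1})=\varphi(\rho_*)+12\rho_*(1-\cos\theta_1)>\varphi(\rho_*).
\end{equation}
Thus the axis separates $\Sigma$ into two halves, and each half contains a point that is higher than every point of the axis (Figure~\ref{fig:sector}). The function $f$ itself increases toward the two sides of the sector and has no maximum inside. Now add a small repelling term: for $\eta>0$ let $f_\eta=f+\eta\log\big(\cos(\theta+\frac\pi3)\cos(\theta-\frac\pi3)\big)$. The added term is $\le0$ on $\Sigma$ and tends to $-\infty$ at the sides, so $f_\eta$ has compact superlevel sets in $\Sigma$ and $f_\eta\le\varphi(\rho_*)$ on the axis, while $f_\eta(z_{\pm\theta_1})>\varphi(\rho_*)$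 for small $\eta$. The maximum of $f_\eta$ over each of the halves $\Sigma\cap\{\pm\beta\ge0\}$ is attained off the axis, so $f_\eta$ has two local maxima in $\Sigma$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2.1]
\fill[gray!20] (0,0) -- (30:1.6) arc (30:-30:1.6) -- cycle;
\draw[dashed] (30:1.6) -- (210:1.3);
\draw[dashed] (90:1.2) -- (270:1.2);
\draw[dashed] (150:1.3) -- (330:1.6);
\draw (0,0) circle (1);
\draw[very thick] (0,0) -- (1.6,0) node[right] {$\beta=0$};
\fill (20:1) circle (0.03) node[right] {$z_{\theta_1}$};
\fill (-20:1) circle (0.03) node[right] {$z_{-\theta_1}$};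
\fill (1,0) circle (0.03) node[above left] {$z_0$};
\end{tikzpicture}
\caption{The sector $|\theta|<\pi/6$ (shaded) in the $(\alpha,\beta)$-plane and the circle $\rho=\rho_*$. The function $f=-22\rho^2-12\rho\cos\theta+2\log(3\rho^2)$ is largest along the thick axis at $z_0$, and it increases when one moves from $z_0$ along the circle to $z_{\theta_1}$ or $z_{-\theta_1}$. In the Grassmannian $\mathbf{Gr}(3,6)$ the dashed lines are where the leading terms of $2\times2$ minors vanish.}
\label{fig:sector}
\end{figure}

\subsection{Barriers in a region}
We abstract the three features that were used: a wall, a point on each side of it, and a strict inequality that survives a small perturbation. Let $R$ be a region of $\mathbf{Gr}_{\mathbb R}(d,n)^\circ$, let $w:R\to\mathbb R$ be continuous, and let $P^+,P^-\in R$ satisfy $w(P^+)>0>w(P^-)$. The \emph{wall} $\{A\in R:w(A)=0\}$ is nonempty because $R$ is connected. For $u\in\mathbb R^m_{\ge0}$ let $\sigma(u)\in(-\infty,0]$ be the supremum of $\ell_u$ on the wall. We say that $(R,w,P^\pm)$ is a \emph{barrier for $u$} if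
\begin{equation}\label{eq:barrier}
\sigma(u)<\min\big(\ell_u(P^+),\ell_u(P^-)\big).
\end{equation}

\begin{lemma}\label{lem:barrier}
Suppose that $(R,w,P^\pm)$ is a barrier for some $\omega\in\mathbb R^m_{\ge0}$. Then the set $\mathcal U$ of all $u\in\mathbb R^m_{>0}$ for which it is a barrier is open and nonempty, and for every $u\in\mathcal U$ the region $R$ contains at least two local maxima of $\ell_u$.
\end{lemma}

\begin{proof}
Write $\mu(u)$ for the right-hand side of \eqref{eq:barrier}, a continuous function of $u$. We show that \eqref{eq:barrier} defines a relatively open subset of $\mathbb R^m_{\ge0}$. Let $\omega'\geq0$ satisfy $\sigma(\omega')<\mu(\omega')$ and choose $s\in(0,1)$ with $s\,\sigma(\omega')<\mu(\omega')$. All $u\in\mathbb R^m_{\ge0}$ close to $\omega'$ satisfy $u\ge s\omega'$ coordinatewise, hence $\sigma(u)\le s\,\sigma(\omega')$ by \eqref{eq:mono}, and also $s\,\sigma(\omega')<\mu(u)$ by continuity. This proves relative openness. So $\mathcal U$ is open, and it is nonempty because every neighborhood of $\omega$ in $\mathbb R^m_{\ge0}$ contains positive vectors.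

Let $u\in\mathcal U$ and choose $c$ with $\sigma(u)<c<\mu(u)$. The set $\mathcal K=\{A\in R:\ell_u\ge c\}$ is compact by Lemma~\ref{lem:compact} and does not meet the wall. So $\mathcal K^\pm=\mathcal K\cap\{\pm w>0\}=\mathcal K\cap\{\pm w\ge0\}$ are disjoint compact sets with $P^\pm\in\mathcal K^\pm$. Let $A^\pm$ maximize $\ell_u$ on $\mathcal K^\pm$. Then $\ell_u(A^\pm)\ge\ell_u(P^\pm)>c$, so $A^\pm$ lies in the open set $\{A\in R:\ell_u>c,\ \pm w>0\}\subset\mathcal K^\pm$. Hence $A^+$ and $A^-$ are local maxima of $\ell_u$.
\end{proof}

One region with two maxima refutes the conjecture. The sign symmetries of the model multiply it by $2^{n-1}$.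

\begin{proposition}\label{prop:count}
If $\mathbf{Gr}_{\mathbb R}(d,n)^\circ$ has a barrier for some $\omega\in\mathbb R^m_{\ge0}$, then the conclusions of Theorem~\ref{thm:main}(a) hold with the set $\mathcal U$ of Lemma~\ref{lem:barrier}.
\end{proposition}

\begin{proof}
For $T\subseteq[n]$, change the signs of the columns of $[I_d\mid A]$ indexed by $T$, and then the signs of the rows indexed by $T\cap[d]$ to return to the chart. This is a linear involution $\phi_T$ of the chart with
\[
p_I(\phi_TA)=(-1)^{|T\cap I|+|T\cap[d]|}\,p_I(A).
\]
The maps $\phi_T$ form an action of the group of subsets of $[n]$ under symmetric difference. They preserve every $q_I$, hence $\ell_u$, so they permute the regions and map local maxima to local maxima. If $\phi_T$ maps $R$ to itself, it fixes the sign vector of $R$, so $|T\cap I|$ has the same parity for all $I$. Suppose $i\in T$ and $j\notin T$. Since $1\le d<n$, there is a $d$-subset $I$ with $i\in I$, $j\notin I$, and exchanging $i$ for $j$ changes the parity. Hence $T\in\{\emptyset,[n]\}$. Conversely $\phi_{[n]}$ is the identity. So the orbit of $R$ consists of $2^{n-1}$ regions.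

Let $u\in\mathcal U$ be admissible. Each region in the orbit of $R$ contains at least two local maxima by Lemma~\ref{lem:barrier}, and each other region at least one by Lemma~\ref{lem:compact}. The counts are finite, so $\#\{\text{local maxima}\}\ge\#\{\text{regions}\}+2^{n-1}$. By Lemma~\ref{lem:morse}, the number of real critical points exceeds the number of local maxima by at least $\#\{\text{local maxima}\}-\#\{\text{regions}\}\ge2^{n-1}$. By Lemma~\ref{lem:admissible} almost every $u\in\mathcal U$ is admissible, and $\mathcal U$ has positive measure.
\end{proof}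

\section{Zooming in on a rank-one matrix}\label{sec:zoom}

In this section and the next, $(d,n)=(3,6)$ and $A\in\mathbb R^{3\times3}$. Up to sign, the twenty Pl\"ucker coordinates are $1$, the nine entries, the nine $2\times2$ minors and $\det A$. Write
\[
q_0=\frac1S,\qquad q_{ij}=\frac{a_{ij}^2}S,\qquad q_{\det}=\frac{(\det A)^2}S .
\]
Let $\mathbf 1=(1,1,1)^T$ and $E=\mathbf 1\mathbf 1^T$, and let $\Pi=I_3-\frac13E$ be the orthogonal projection onto the plane $\mathbf 1^\perp$.

\subsection{The data}
Consider first the weight $1$ on $q_0$ and on the nine $q_{ij}$, and weight $0$ elsewhere. The log-likelihood is then $-10\log10-K(A)$, where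
\[
K(A)=10\log S-10\log10-\sum_{i,j}\log a_{ij}^2 .
\]
The function $K$ measures how far these ten probabilities are from being all equal to $\frac1{10}$. To see this, put $\zeta_0=\log(10q_0)$, $\zeta_{ij}=\log(10q_{ij})$ and $g(\zeta)=e^\zeta-1-\zeta$, a strictly convex function with minimum $g(0)=0$. Then $K=-\zeta_0-\sum\zeta_{ij}$, and since $q_0+\sum q_{ij}\le1$,
\begin{equation}\label{eq:K}
K=g(\zeta_0)+\sum g(\zeta_{ij})+10\Big(1-q_0-\sum q_{ij}\Big)\ \ge\ g(\zeta_0)+\sum g(\zeta_{ij})\ \ge0 .
\end{equation}
We have $S(E)=10$ and $K(E)=0$, and $E$ is the only zero of $K$ with positive entries, because $a_{ij}^2=e^{\zeta_{ij}-\zeta_0}$. All $2\times2$ minors and the determinant vanish at $E$, so $E$ lies on the boundary of several regions, and near $E$ we can read off their shape.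

At distance $\varepsilon$ from $E$ the penalty $K$ has order $\varepsilon^2$. We perturb the data by terms that have the same order there. A change of order $\varepsilon$ in the weights of the entries contributes a linear term of order $\varepsilon^2$, and the determinant receives weight $\varepsilon^2$. Let
\[
\tau=E-3I_3=-3\Pi,\qquad\text{so that }\ \sum\tau_{ij}=0,\quad|\tau_{ij}|\le2 .
\]
For $0<\varepsilon<\frac12$ let $\omega^\varepsilon\in\mathbb R^{20}_{\ge0}$ assign weight $1$ to the coordinate $1$, weight $1+\varepsilon\tau_{ij}>0$ to $a_{ij}$, weight $\varepsilon^2$ to $\det A$ and weight $0$ to the $2\times2$ minors, and let $\Lambda_\varepsilon=\ell_{\omega^\varepsilon}$. Because $\sum\tau_{ij}=0$, the factor $1/S$ drops out of the tilt: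
\begin{equation}\label{eq:Lambda}
\Lambda_\varepsilon(A)+10\log10=-K(A)+\varepsilon\sum\tau_{ij}\log a_{ij}^2+\varepsilon^2\log q_{\det}(A).
\end{equation}
We rescale. For $A=E+\varepsilon X$ put
\begin{equation}\label{eq:Feps}
\begin{aligned}
F_\varepsilon(X)&=\varepsilon^{-2}\big(\Lambda_\varepsilon(A)+10\log10\big)-4\log\varepsilon+\log10\\
&=-\frac{K(A)}{\varepsilon^2}+\frac1\varepsilon\sum\tau_{ij}\log a_{ij}^2+\big(\log q_{\det}(A)-4\log\varepsilon+\log10\big).
\end{aligned}
\end{equation}
For fixed $\varepsilon$, comparing values of $\Lambda_\varepsilon$ is the same as comparing values of $F_\varepsilon$.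

\subsection{The limit function}
The leading terms of the minors of $E+\varepsilon X$ depend only on the compression $M=\Pi X\Pi$ of $X$ to $\mathbf 1^\perp$. Fix an orthonormal basis $f_1,f_2$ of $\mathbf 1^\perp$ and let $\overline X=(f_a^TXf_b)_{a,b=1,2}$ be the matrix of $M$ on $\mathbf 1^\perp$; then $\|\overline X\|=\|M\|$ and $\operatorname{tr}\overline X=\operatorname{tr}M$. Define quadratic forms
\[
D(X)=3\det\overline X,\qquad Q(X)=2\|X\|^2-\tfrac15\Big(\sum x_{ij}\Big)^2+9\|M\|^2 .
\]

\begin{lemma}\label{lem:expand}
Let $X\in\mathbb R^{3\times 3}$ and $M=\Pi X\Pi$.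
\begin{enumerate}
\item[(i)] The minor of $E+\varepsilon X$ with rows $i<j$ and columns $k<l$ equals
$\varepsilon\,(e_i-e_j)^TX(e_k-e_l)+\varepsilon^2(x_{ik}x_{jl}-x_{il}x_{jk})$.
\item[(ii)] $\det(E+\varepsilon X)=\varepsilon^2D(X)+\varepsilon^3\det X$.
\item[(iii)] $K(E+Y)=Q(Y)+O(\|Y\|^3)$ as $Y\to0$. Moreover $Q(X)\ge\frac15\|X\|^2$, and $Q(X)\ge11\|M\|^2$ with equality if $X=M$.
\item[(iv)] As $\varepsilon\to0$, $F_\varepsilon$ converges uniformly on compact subsets of $\{D\ne0\}$ to
\[
F(X)=-Q(X)+2\langle\tau,X\rangle+2\log|D(X)| .
\]
\end{enumerate}
\end{lemma}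

\begin{proof}
(i) Expand $(1+\varepsilon x_{ik})(1+\varepsilon x_{jl})-(1+\varepsilon x_{il})(1+\varepsilon x_{jk})$; the coefficient of $\varepsilon$ is $x_{ik}-x_{il}-x_{jk}+x_{jl}$.

(ii) In the orthonormal basis $\mathbf 1/\sqrt3,f_1,f_2$ the matrix $E$ becomes $\operatorname{diag}(3,0,0)$. Adding $3$ to the upper-left entry of $\varepsilon X$ adds to its determinant three times the complementary minor, which is $\varepsilon^2\det\overline X$.

(iii) Let $s=\sum y_{ij}$. We have
\begin{equation}\label{eq:lap}
\sum_{i<j}(e_i-e_j)(e_i-e_j)^T=3I_3-E=3\Pi .
\end{equation}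
By (i), the squares of the $2\times2$ minors of $E+Y$ sum to $\operatorname{tr}(3\Pi\,Y\,3\Pi\,Y^T)+O(\|Y\|^3)=9\|\Pi Y\Pi\|^2+O(\|Y\|^3)$. By (ii), the squared determinant is $O(\|Y\|^4)$. The squared entries sum to $9+2s+\|Y\|^2$. Therefore
\begin{align*}
S(E+Y)&=10+2s+\|Y\|^2+9\|\Pi Y\Pi\|^2+O(\|Y\|^3),\\
10\log\frac{S(E+Y)}{10}&=2s+\|Y\|^2+9\|\Pi Y\Pi\|^2-\frac{10}{2}\Big(\frac{2s}{10}\Big)^2+O(\|Y\|^3),\\
\sum\log(1+y_{ij})^2&=2s-\|Y\|^2+O(\|Y\|^3).
\end{align*}
Subtracting the third line from the second gives $K(E+Y)=Q(Y)+O(\|Y\|^3)$. For the lower bounds let $\Pi_0=\frac13E$ and now $s=\sum x_{ij}$. The decomposition $X=\Pi_0X\Pi_0+X_{\rm mix}+M$ with $X_{\rm mix}=\Pi_0X\Pi+\Pi X\Pi_0$ is orthogonal, and $\Pi_0X\Pi_0=\frac s9E$ has squared norm $\frac{s^2}9$. Hence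
\[
\|X\|^2=\tfrac{s^2}9+\|X_{\rm mix}\|^2+\|M\|^2,\qquad Q(X)=\tfrac15\cdot\tfrac{s^2}9+2\|X_{\rm mix}\|^2+11\|M\|^2,
\]
since $\frac29-\frac15=\frac1{45}$. Both bounds follow.

(iv) Take the three terms in the second line of \eqref{eq:Feps}, with $X$ bounded. The first is $-Q(X)+O(\varepsilon)$ by (iii). The second is $2\langle\tau,X\rangle+O(\varepsilon)$. By (ii) the third equals
\begin{equation}\label{eq:third}
2\log|D(X)+\varepsilon\det X|-\log\big(S(E+\varepsilon X)/10\big),
\end{equation}
which tends to $2\log|D(X)|$ uniformly where $|D|$ is bounded below.
\end{proof}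

To find the planar model inside $F$, we split $\overline X$ into a multiple of a rotation and a traceless symmetric matrix. Let $N$ be the antisymmetric matrix with $N_{12}=N_{23}=N_{31}=1$, and
\[
h(A)=\langle N,A\rangle=a_{12}+a_{23}+a_{31}-a_{21}-a_{32}-a_{13}.
\]
Then $h(E)=0$. Since $N\mathbf 1=0$ and $N^T=-N$, we have $N=\Pi N\Pi$. So $\overline N$ is antisymmetric of squared norm $\|N\|^2=6$, and after replacing $f_2$ by $-f_2$ if necessary, $\overline N=\sqrt3\begin{pmatrix}0&-1\\1&0\end{pmatrix}$. Define linear forms $\alpha,\beta,\gamma_1,\gamma_2$ in $X$ by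
\[
\overline X=\begin{pmatrix}\alpha&-\beta\\ \beta&\alpha\end{pmatrix}+\begin{pmatrix}\gamma_1&\gamma_2\\ \gamma_2&-\gamma_1\end{pmatrix},\qquad\gamma^2:=\gamma_1^2+\gamma_2^2 .
\]
Then $\det\overline X=(\alpha^2-\gamma_1^2)-(\gamma_2^2-\beta^2)$, $\langle\tau,X\rangle=-3\operatorname{tr}M$ and $h(X)=\langle\overline N,\overline X\rangle$, so
\begin{equation}\label{eq:coords}
\begin{aligned}
\|M\|^2&=2(\alpha^2+\beta^2+\gamma^2),&\qquad D(X)&=3(\alpha^2+\beta^2-\gamma^2),\\
\langle\tau,X\rangle&=-6\alpha,& h(X)&=2\sqrt3\,\beta .
\end{aligned}
\end{equation}
On the plane of matrices $X=\alpha\Pi+\beta N/\sqrt3$ we have $X=M$ and $\gamma=0$, so $F(X)=-22\rho^2-12\alpha+2\log(3\rho^2)$ is exactly the function $f$ of \eqref{eq:f}. The point $z_\theta$ corresponds to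
\[
X_\theta=\rho_*\big(\cos\theta\,\Pi+\sin\theta\,N/\sqrt3\big),
\]
which acts on $\mathbf 1^\perp$ as $\rho_*$ times the rotation by $\theta$, and the axis $\beta=0$ is the trace of the hyperplane $h=0$. This explains the choice of $\tau$ and suggests $h$ as the wall function.

\subsection{The region}
The sector $\Sigma$ comes from the $2\times2$ minors. They carry no weight, but they still cut out the region in which we work. Let $R$ be the region of $\mathbf{Gr}_{\mathbb R}(3,6)^\circ$ that contains $E+I_3$. For $\lambda,s>0$ the matrix $\lambda(E+sI_3)$ has positive entries, principal $2\times2$ minors $\lambda^2(2s+s^2)$, other $2\times2$ minors $\pm\lambda^2s$ (they contain exactly one diagonal entry), and determinant $\lambda^3s^2(3+s)$. These matrices form a connected family without vanishing minors, so they all lie in $R$. We also see that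
\begin{equation}\label{eq:signs}
\text{entries, principal $2\times2$ minors and determinant are positive on $R$.}
\end{equation}

\begin{lemma}\label{lem:path}
There is $\varepsilon_0\in(0,\frac12)$ such that $E+\varepsilon X_\theta\in R$ for $0<\varepsilon\le\varepsilon_0$ and $|\theta|\le\theta_1$.
\end{lemma}

\begin{proof}
The six vectors $e_i-e_j$, $i\ne j$, lie in the plane $\mathbf 1^\perp$, have length $\sqrt2$, and have mutual inner products $\pm2$ or $\pm1$, so their mutual angles are multiples of $\pi/3$. Hence
$(e_i-e_j)^TX_\theta(e_k-e_l)=2\rho_*\cos(\theta+\nu\pi/3)$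
with an integer $\nu$ depending on $i,j,k,l$. This can vanish only for $\theta\equiv\pi/6\pmod{\pi/3}$, so it is bounded away from zero for $|\theta|\le\theta_1<\pi/6$. Also $D(X_\theta)=3\rho_*^2>0$. By Lemma~\ref{lem:expand}(i),(ii), for small $\varepsilon$ no minor of $E+\varepsilon X_\theta$ vanishes for $|\theta|\le\theta_1$, so this path lies in one region. At $\theta=0$ it passes through $E+\varepsilon\rho_*\Pi=(1-\frac13\varepsilon\rho_*)E+\varepsilon\rho_*I_3\in R$.
\end{proof}

For $0<\varepsilon\le\varepsilon_0$ put $P^\pm_\varepsilon=E+\varepsilon X_{\pm\theta_1}\in R$. By \eqref{eq:coords}, $h(P_\varepsilon^\pm)=\pm2\sqrt3\,\varepsilon\rho_*\sin\theta_1$, so the two points lie on opposite sides of the wall $h=0$. The configuration is symmetric under transposition: $\tau$ is symmetric, so $\Lambda_\varepsilon(A^T)=\Lambda_\varepsilon(A)$, while $h(A^T)=-h(A)$ and $P_\varepsilon^-=(P_\varepsilon^+)^T$. In particular $\Lambda_\varepsilon(P_\varepsilon^+)=\Lambda_\varepsilon(P_\varepsilon^-)$.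

\section{The barrier in $\mathbf{Gr}(3,6)$}\label{sec:36}

\begin{proposition}\label{prop:36}
For all sufficiently small $\varepsilon>0$,
\[
\sup\{\Lambda_\varepsilon(A):A\in R,\ h(A)=0\}<\Lambda_\varepsilon(P^+_\varepsilon)=\Lambda_\varepsilon(P^-_\varepsilon).
\]
That is, $(R,h,P_\varepsilon^\pm)$ is a barrier for $\omega^\varepsilon$.
\end{proposition}

The limit $F$ describes $\Lambda_\varepsilon$ only at distance $O(\varepsilon)$ from $E$ and away from $\{D=0\}$, whereas the supremum runs over the whole wall, which is unbounded. So we must show that a point of the wall that competes with $P_\varepsilon^\pm$ lies in the range where $F$ applies. Such a point has likelihood within $O(\varepsilon^2|\log\varepsilon|)$ of $-10\log10$, and this gives convergence to $E$ (Step~1). The term $\varepsilon^2\log\varepsilon$ is larger than the scale $\varepsilon^2$ on which we compare; it is removed in Step~2 by noting that the determinant is small at every point near $E$. Step~3 passes to the limit.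

\begin{proof}
Suppose the inequality fails along a sequence $\varepsilon_k\to0$. Then there are $A_k\in R$ with $h(A_k)=0$ and $\Lambda_{\varepsilon_k}(A_k)\ge\Lambda_{\varepsilon_k}(P^+_{\varepsilon_k})-\varepsilon_k^3$. Write $A_k=E+\varepsilon_kX_k$. In terms of \eqref{eq:Feps}, $F_{\varepsilon_k}(X_k)\ge F_{\varepsilon_k}(X_{\theta_1})-\varepsilon_k$. By Lemma~\ref{lem:expand}(iv) and \eqref{eq:gap},
\begin{equation}\label{eq:liminf}
\liminf_{k\to\infty}F_{\varepsilon_k}(X_k)\ge F(X_{\theta_1})=f(z_{\theta_1})>\varphi(\rho_*).
\end{equation}
In particular $F_{\varepsilon_k}(X_k)\ge-C$. We drop the index $k$ where no confusion arises; constants do not depend on $k$.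

\emph{Step 1: $A_k\to E$.} Since $\log a_{ij}^2=\zeta_{ij}-\zeta_0$ and $\sum\tau_{ij}=0$, we have $\sum\tau_{ij}\log a_{ij}^2=\sum\tau_{ij}\zeta_{ij}\le2\sum|\zeta_{ij}|$. Multiply $F_\varepsilon(X)\ge-C$ by $\varepsilon^2$ and use $\log q_{\det}\le0$:
\[
K(A)\le2\varepsilon\sum|\zeta_{ij}|+4\varepsilon^2|\log\varepsilon|+C\varepsilon^2 .
\]
The $\zeta_{ij}$ are not yet known to be bounded, so we absorb them into the left side by the inequality $|\zeta|\le g(\zeta)+1=e^\zeta-\zeta$. For $\zeta\le0$ it reads $e^\zeta\ge0$, and for $\zeta\ge0$ it reads $e^\zeta\ge2\zeta$, which follows from $e^{\zeta-1}\ge\zeta$. With $\Gamma=g(\zeta_0)+\sum g(\zeta_{ij})$ and \eqref{eq:K},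
\[
\Gamma\le K(A)\le2\varepsilon(\Gamma+9)+4\varepsilon^2|\log\varepsilon|+C\varepsilon^2,
\]
so $(1-2\varepsilon)\Gamma\to0$ and $\Gamma\to0$. As $g$ is strictly convex with minimum $g(0)=0$, all $\zeta_0,\zeta_{ij}$ tend to $0$. Then $a_{ij}^2=e^{\zeta_{ij}-\zeta_0}\to1$, and $a_{ij}>0$ by \eqref{eq:signs}, so $A_k\to E$.

\emph{Step 2: $X_k$ is bounded.} Let $Y=A-E=\varepsilon X$. It tends to $0$ by Step~1, and it is nonzero because $\det A>0=\det E$. For large $k$ we bound the three terms of \eqref{eq:Feps}. First, $K(A)\ge\frac1{10}\|Y\|^2$ by Lemma~\ref{lem:expand}(iii). Second, $|\sum\tau_{ij}\log a_{ij}^2|\le C\|Y\|$, because this function is smooth near $E$ and vanishes at $E$. Third, $|\det A|=|D(Y)+\det Y|\le C\|Y\|^2$ and $S\ge1$, so $\log q_{\det}\le4\log\|Y\|+C=4\log\varepsilon+4\log\|X\|+C$. The terms $4\log\varepsilon$ cancel, and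
\[
-C\le F_\varepsilon(X)\le-\tfrac1{10}\|X\|^2+C\|X\|+4\log\|X\|+C .
\]
The right side tends to $-\infty$ as $\|X\|\to\infty$, so $\|X_k\|$ is bounded.

\emph{Step 3: the limit.} Pass to a subsequence with $X_k\to X$, and let $\alpha,\beta,\gamma$ refer to $X$. We collect what the wall and the region impose on $X$.
\begin{itemize}
\item $\beta=0$, because $h$ is linear, $h(E)=h(A_k)=0$, hence $h(X_k)=0$ and $h(X)=0$.
\item $D(X)\ge0$, because $\det A_k>0$ gives $D(X_k)+\varepsilon_k\det X_k>0$.
\item $\alpha\ge0$. Dividing the positive principal minors by $\varepsilon_k$ and using Lemma~\ref{lem:expand}(i) gives $(e_i-e_j)^TX(e_i-e_j)\ge0$ in the limit. By \eqref{eq:lap} the sum over $i<j$ is $\operatorname{tr}(3\Pi X)=6\alpha$.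
\item $D(X)\neq0$. Otherwise the third term of \eqref{eq:Feps}, written as \eqref{eq:third}, tends to $-\infty$, while the first is $\le0$ and the second is at most $C\|X_k\|\le C$. Then $F_{\varepsilon_k}(X_k)\to-\infty$, contrary to \eqref{eq:liminf}.
\end{itemize}
So $D(X)=3(\alpha^2-\gamma^2)>0$, hence $\alpha\ne0$ and $\alpha>0$. Since $D(X)\ne0$, Lemma~\ref{lem:expand}(iv) gives $F_{\varepsilon_k}(X_k)\to F(X)$, so $F(X)>\varphi(\rho_*)$ by \eqref{eq:liminf}. On the other hand, $Q(X)\ge11\|M\|^2$ and \eqref{eq:coords} give
\[
F(X)\le-22(\alpha^2+\gamma^2)-12\alpha+2\log\big(3(\alpha^2-\gamma^2)\big)\le\varphi(\alpha)\le\varphi(\rho_*).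
\]
This is a contradiction.
\end{proof}

\begin{remark}
Both sign conditions in Step~3 are needed; the hyperplane $h=0$ contains higher points outside $R$. At $X=-\rho_*\Pi$, where $D>0$ and $\alpha<0$, we have $F=\varphi(\rho_*)+24\rho_*$. At the matrix $X=M$ with $\gamma_1=\rho_*$ and $\alpha=\beta=\gamma_2=0$, where $D<0$, we have $F=\varphi(\rho_*)+12\rho_*$. Both values exceed $F(X_{\theta_1})$ by \eqref{eq:gap}.
\end{remark}

Together with Proposition~\ref{prop:count}, this proves Theorem~\ref{thm:main}(a) for $(d,n)=(3,6)$. In Lemma~\ref{lem:barrier} the passage from $\omega^\varepsilon$ to positive data gives small weights to the $2\times2$ minors, which play the role of the repelling term of Section~\ref{sub:model}.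

\section{Larger Grassmannians}\label{sec:lift}

Let $3\le d\le n-3$, so that $A$ has at least three rows and three columns, and let $A_{[3]}$ be its upper-left $3\times3$ block. We want to pull the barrier back along $A\mapsto A_{[3]}$. The natural lifts of $P^\pm_\varepsilon$ have small entries outside the block, since then $S$ hardly changes. The difficulty is that both lifts must lie in one region. Padding by zeros creates vanishing minors, and with an arbitrary small padding some minor might change sign along the path from $P^-_\varepsilon$ to $P^+_\varepsilon$. We choose the padding so that every minor has a single dominant term whose coefficient is a minor of the block.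

Fix an injective map $\kappa$ from the positions outside the block to the nonnegative integers. For $B\in\mathbb R^{3\times3}$ and $t>0$ let $B_t$ be the $d\times(n-d)$ matrix with upper-left block $B$ and entry $t^{2^{\kappa(i,j)}}$ at each other position $(i,j)$. For example, for $(d,n)=(3,7)$ one may append the column $(t,t^2,t^4)^T$; the minor with rows $1,2$ and columns $1,4$ is then $b_{11}t^2-b_{21}t=t(-b_{21}+O(t))$.

\begin{lemma}\label{lem:lift}
Let $\mathcal K\subset\mathbf{Gr}_{\mathbb R}(3,6)^\circ$ be compact. For all sufficiently small $t>0$, $B_t\in\mathbf{Gr}_{\mathbb R}(d,n)^\circ$ for every $B\in\mathcal K$. Moreover $S(B_t)\to S(B)$ as $t\to0$.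
\end{lemma}

\begin{proof}
Consider the minor of $B_t$ with row set $I_1$ and column set $I_2$. Each term of its Leibniz expansion is given by a bijection $I_1\to I_2$; let $T$ be the set of positions outside the block that it uses. The rows and columns not used by $T$ then lie in $\{1,2,3\}$. For a set $T$ that occurs, the terms belonging to $T$ are obtained by combining $T$ with an arbitrary bijection from the unused rows to the unused columns, and the sign of the term is the sign of that bijection times a sign depending only on $T$. Hence
\[
\text{minor}=\sum_T\pm\,t^{e(T)}\,\Delta_T(B),\qquad e(T)=\sum_{(i,j)\in T}2^{\kappa(i,j)},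
\]
where $\Delta_T(B)$ is the minor of $B$ on the unused rows and columns, equal to $1$ if there are none. At least one $T$ occurs. By uniqueness of binary expansions the integers $e(T)$ are distinct. If $T_0$ minimizes $e$, the minor is $t^{e(T_0)}(\pm\Delta_{T_0}(B)+O(t))$ uniformly for $B\in\mathcal K$, and $|\Delta_{T_0}|$ is bounded below on $\mathcal K$. This proves the first claim. If the minor is not contained in the block, then every $T$ is nonempty, so $e(T)\ge1$ and the minor tends to $0$. The minors inside the block are those of $B$, so $S(B_t)\to S(B)$.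
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
Fix $\varepsilon\le\varepsilon_0$ as in Proposition~\ref{prop:36}, write $P^\pm=P^\pm_\varepsilon$, and let $\sigma_0<\Lambda_\varepsilon(P^\pm)$ be the supremum of $\Lambda_\varepsilon$ on $R\cap\{h=0\}$. Let $\omega\in\mathbb R^m_{\ge0}$ give the minors inside the block the weights $\omega^\varepsilon$ and all other minors the weight $0$. Then $|\omega|=|\omega^\varepsilon|$, and for $A\in\mathbf{Gr}_{\mathbb R}(d,n)^\circ$,
\begin{equation}\label{eq:compare}
\ell_\omega(A)=\Lambda_\varepsilon(A_{[3]})-|\omega|\log\frac{S(A)}{S(A_{[3]})}\ \le\ \Lambda_\varepsilon(A_{[3]}),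
\end{equation}
because the minors of $A_{[3]}$ are among those of $A$, so $S(A)\ge S(A_{[3]})$.

Apply Lemma~\ref{lem:lift} to the path $\mathcal K=\{E+\varepsilon X_\theta:|\theta|\le\theta_1\}\subset R$ of Lemma~\ref{lem:path}. By \eqref{eq:compare} and $S((P^\pm)_t)\to S(P^\pm)$ we have $\ell_\omega((P^\pm)_t)\to\Lambda_\varepsilon(P^\pm)>\sigma_0$. Fix $t$ so small that the lifted path $\{B_t:B\in\mathcal K\}$ lies in $\mathbf{Gr}_{\mathbb R}(d,n)^\circ$ and $\ell_\omega((P^\pm)_t)>\sigma_0$. Let $R'$ be the region containing the lifted path, and let $w(A)=h(A_{[3]})$, so that $\pm w((P^\pm)_t)>0$. The image of $R'$ under $A\mapsto A_{[3]}$ is a connected subset of $\mathbf{Gr}_{\mathbb R}(3,6)^\circ$ that meets $R$, so it is contained in $R$. Thus for $A\in R'$ with $w(A)=0$ the block $A_{[3]}$ lies in $R\cap\{h=0\}$, and \eqref{eq:compare} gives $\ell_\omega(A)\le\sigma_0$. So $(R',w,(P^\pm)_t)$ is a barrier for $\omega$, and Proposition~\ref{prop:count} gives part~(a).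
\end{proof}

The condition $3\le d\le n-3$ says $\min(d,n-d)\ge3$. In this case admissible vectors in $\mathcal U$ exist and violate the conjecture; in the other case part~(b) confirms it. This completes the proof of Theorem~\ref{thm:main}.

\begin{remark}
The conjecture fails for integer data as well. Since $\ell_{\lambda u}=\lambda\ell_u$, both $\mathcal U$ and the set of admissible vectors are invariant under multiplication by $\lambda>0$. The set $\mathcal U\cap\mathcal O$ is open in $\mathbb R^m$ and nonempty, so it contains a rational vector, and a multiple of it is an admissible vector in $\mathcal U$ with positive integer entries. The proof of Proposition~\ref{prop:36} is by compactness and does not give an explicit $\varepsilon$; the data it produces are close to a vector with weights of the different orders $1$, $\varepsilon^2$ and $0$.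
\end{remark}

\begin{thebibliography}{9}

\bibitem{slides}
\emph{Likelihood Geometry of the Squared Grassmannian},
\texttt{https://www.hannahyfriedman.com/slides/alg\_stat\_squared\_grass.pdf}.

\bibitem{milnor}
Milnor, \emph{Morse Theory}.

\end{thebibliography}
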